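# A periodic beam with exactly one open pseudospectral gap

## 1. An elliptic function and the identity $\mathcal L=DP+\mathcal N^2$

Fix a number $\tau\in(0,1)$. Recall that for $0<k<1$ the Jacobi function $\mathrm{sn}(\cdot,k)$ is the real-analytic odd function with $\mathrm{sn}'(0)=1$ and $(\mathrm{sn}')^2=(1-\mathrm{sn}^2)(1-k^2\mathrm{sn}^2)$; it is periodic and oscillates between $-1$ and $1$. Put
$$v(s)=\sqrt{1-\tau}\;\mathrm{sn}\Big(\sqrt{1+\tau}\,s,\ \sqrt{\tfrac{1-\tau}{1+\tau}}\Big).$$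
Then $v'^2=(1-\tau)(1+\tau)(1-\mathrm{sn}^2)\big(1-\tfrac{1-\tau}{1+\tau}\mathrm{sn}^2\big)=(1-\tau-v^2)(1+\tau-v^2)$. Hence (differentiate, and divide by $2v'$ where $v'\ne0$)
$$v'^2=(1-v^2)^2-\tau^2,\qquad v''=-2v(1-v^2),\qquad |v|\le\sqrt{1-\tau}<1. \tag{1}$$
Let $S_0$ be the minimal period of $v$, fix $p\in\{1,2,\dots\}$, and put $S=pS_0$. Next put
$$f=\frac{\tau}{1+v}>0 .$$
With $z=1+v$ we have $1-v^2=z(2-z)$, so $z'^2=z^2(2-z)^2-\tau^2$. Since $f=\tau/z$ and $f'=-\tau z'/z^2$, this gives $f'^2=\tau^2(2-z)^2/z^2-\tau^4/z^4$, that is,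
$$f'^2=(2f-\tau)^2-f^4=\tau^2-4\tau f+4f^2-f^4,\qquad f''=4f-2\tau-2f^3. \tag{2}$$

Write $D=d/ds$ and consider three differential operators with $S$-periodic real-analytic coefficients:
$$\mathcal L=D^4+D(4f^2-4)D+2ff''+4f'^2,\qquad P=D^3+(3f^2-4)D+3ff',\qquad \mathcal N=fD-f'. \tag{3}$$
Multiplying out, $\mathcal N^2=fDfD-fDf'-f'fD+f'^2$, so
$$\mathcal N^2=f^2D^2-ff'D+G,\qquad G=f'^2-ff''=\tau^2-2\tau f+f^4, \tag{4}$$
where the last form of $G$ comes from (2). The identity on which everything turns is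
$$\mathcal L=DP+\mathcal N^2. \tag{5}$$
To check it, note that $D(3f^2-4)D=(3f^2-4)D^2+6ff'D$ and $D\cdot 3ff'=3ff'D+3f'^2+3ff''$. On the right of (5), then, the coefficient of $D^2$ is $3f^2-4+f^2=4f^2-4$; the coefficient of $D$ is $6ff'+3ff'-ff'=8ff'=(4f^2-4)'$; the free term is $3f'^2+3ff''+f'^2-ff''=4f'^2+2ff''$. These are the coefficients of $\mathcal L$.

Here is what the identity is for. After a change of variables $\mathcal L$ will be the operator of a vibrating beam with periodic coefficients (Section 5). If $\psi$ solves $P\psi=w\psi$ and $\mathcal L\psi=\lambda\psi$ at the same time, then (5) says $w\psi'+\mathcal N^2\psi=\lambda\psi$: a fourth order equation has become one of order two. One more elimination brings it to order one, and the beam equation is solved by an explicit exponential of an integral. From these solutions we shall read off a function $E(\lambda)$ attached to the beam and find that it has one open "gap", which no square of a second order operator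 can have.

It is useful to keep the degenerate case $\tau=1$ in mind, with $v\equiv0$ and $f\equiv1$. Then $\mathcal L=D^4$, $P=D^3-D$, $\mathcal N=D$, and (5) reads $D^4=D(D^3-D)+D^2$.

## 2. Floquet multipliers of a beam and the functions $F^\pm$, $E$

Let $a\in C^2(\mathbb R)$ and $\rho\in C(\mathbb R)$ be strictly positive with common period $b>0$, normalized by $\int_0^b[\rho(x)/a(x)]^{1/4}dx=b$. The periodic Euler–Bernoulli equation is
$$(a(x)u''(x))''=\lambda\rho(x)u(x),\qquad -\infty<x<\infty, \tag{6}$$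
and the associated beam operator is $L=\rho^{-1}\frac{d^2}{dx^2}\big(a\frac{d^2}{dx^2}\big)$.

**Definition (multipliers).** For $\lambda\in\mathbb C$ the multipliers $r$ are the eigenvalues of the $4\times4$ monodromy matrix, which sends the data $(u,u',au'',(au'')')$ at $x=0$ to the same data at $x=b$. Equivalently, $r$ is a multiplier if and only if (6) has a solution $u\not\equiv0$ with $u(x+b)=ru(x)$. The characteristic polynomial has the form
$$r^4-A(\lambda)r^3+(B(\lambda)+2)r^2-A(\lambda)r+1 \tag{7}$$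
with $A,B$ entire. Put
$$F^+=B+2A+4,\qquad F^-=B-2A+4,\qquad E=A^2-4B. \tag{8}$$
So $F^+(\lambda)$ and $F^-(\lambda)$ are the values of (7) at $r=-1$ and $r=1$. The spectrum $\sigma_1(a,\rho)$ is the set of $\lambda$ for which some multiplier has $|r|=1$. There is also the $\psi$-spectrum (pseudospectrum) $\sigma_2(a,\rho)$; the only thing we use about it is that its gaps, the $\psi$-gaps, are encoded by $E$ as in Assumption II below.

Let $T_1,T_2$ be the two roots of $T^2-AT+B=0$. Then (7) equals $(r^2-T_1r+1)(r^2-T_2r+1)$, and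
$$A=T_1+T_2,\quad B=T_1T_2,\quad E=(T_1-T_2)^2,\quad F^+F^-=(B+4)^2-4A^2=(T_1^2-4)(T_2^2-4). \tag{9}$$
A root of $r^2-Tr+1$ lies on the unit circle if and only if $T=r+r^{-1}\in[-2,2]$.

**Assumption I.** For an integer $N\ge0$, a constant $c_F\neq0$ and $0<\lambda_1<\dots<\lambda_{2N}$,
$$F^+(\lambda)F^-(\lambda)=-c_F^2\,\lambda\prod_{n=1}^{2N}\Big(1-\frac{\lambda}{\lambda_n}\Big)\prod_{n=1}^{\infty}\Big(1-\frac{\lambda}{\lambda_n^*}\Big)^2, \tag{10}$$
where the $\lambda_n^*$ are positive and the infinite product is entire of order $1/4$. That is, $\sigma_1$ has exactly $N$ nondegenerate gaps $(\lambda_{2j-1},\lambda_{2j})$; the $\lambda_n^*$ are the closed gaps.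

**Assumption II.** For an integer $M\ge0$, a constant $c_E\ne0$ and $0>\nu_1>\nu_2>\dots>\nu_{2M}$,
$$E(\lambda)=c_E\,\lambda\prod_{n=1}^{2M}\Big(1-\frac{\lambda}{\nu_n}\Big)\prod_{n=1}^{\infty}\Big(1-\frac{\lambda}{\nu_n^*}\Big)^2, \tag{11}$$
where the $\nu_n^*$ are negative and the infinite product is entire of order $1/4$. That is, $\sigma_2$ has exactly $M$ nondegenerate $\psi$-gaps $(\nu_{2j},\nu_{2j-1})$; the $\nu_n^*$ are the closed $\psi$-gaps. The simple zero of $E$ at $0$ is not an endpoint of a $\psi$-gap.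

Recall the complex analysis behind such products. An entire function has order $\le\varrho$ if it is $O(e^{|\lambda|^{\varrho+\epsilon}})$ for every $\epsilon>0$. By Hadamard's theorem, an entire function of order less than $1$ with zeros $z_n$ and nonzero value at $0$ is that value times $\prod(1-\lambda/z_n)$. The order of such a product equals the exponent of convergence of its zeros, which is $1/4$ when $|z_n|\sim Cn^4$.

The problem, stated as open in "The Inverse Periodic Spectral Theory of the Euler-Bernoulli Equation", asks whether there are coefficients satisfying Assumptions I and II for some $N\ge0$ and some $M\ge1$: a beam whose spectrum has finitely many open gaps and whose pseudospectrum has at least one, but finitely many, open $\psi$-gaps. Two facts are given with it. First, $L$ is the square of a second order operator, i.e. $a\rho\equiv\mathrm{const}$, if and only if $M=0$, equivalently if and only if $E(\lambda)/\lambda$ is the square of an entire function.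 Second, for $M=0$ examples exist, namely squares of Hill operators with finitely many gaps.

**Example (the uniform beam).** Take $a=\rho=1$, any $b$. With $\kappa^4=\lambda$ and $z=\kappa b$ the multipliers are $e^{\pm z},e^{\pm iz}$, so $T_1=2\cosh z$, $T_2=2\cos z$. Then
$$F^+F^-=-16\sinh^2z\,\sin^2z .$$
In the variable $\lambda$ it has a simple zero at $0$ and double zeros at $\pi^4n^4/b^4$, $n\ge1$. Further
$$E=4(\cosh z-\cos z)^2=16\sin^2\tfrac{(1+i)z}2\,\sin^2\tfrac{(1-i)z}2,$$
with a simple zero at $\lambda=0$ (as $\cosh z-\cos z=z^2+\cdots$) and double zeros where $z=(1\mp i)\pi n$, i.e. at $\lambda=-4\pi^4n^4/b^4$, $n\ge1$. So $N=M=0$.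

One feature of this example will guide us. Write $\lambda=-\nu^2$ and take $\kappa^2=i\nu$. Then $((1+i)z)^2=-2\nu b^2$ and $((1-i)z)^2=2\nu b^2$, so
$$B=4\cosh z\cos z=2\cos((1+i)z)+2\cos((1-i)z)=\Delta(\nu)+\Delta(-\nu),\qquad \Delta(\nu)=2\cos(b\sqrt{2\nu}),$$
and $E=-16\sin^2(b\sqrt{\nu/2})\sinh^2(b\sqrt{\nu/2})=(\Delta(\nu)-2)(\Delta(-\nu)-2)$. On $\nu>0$ the function $\Delta-2$ has only double zeros. A $\psi$-gap opens if one of these splits into two simple zeros with $\Delta>2$ between them. This is what the construction of Section 1 will achieve.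

## 3. Why squares of second order operators give $M=0$

The first candidates are beams with $a\rho=c$ constant, because there the fourth order equation splits. Indeed $L=c^{-1}a\frac{d^2}{dx^2}a\frac{d^2}{dx^2}=H^2$ with $H=-c^{-1/2}a\frac{d^2}{dx^2}$. For $\lambda=\mu^2\ne0$ the solution space of (6) is $\ker(H-\mu)\oplus\ker(H+\mu)$. The equation $Hu=\mu u$ is $u''=-c^{1/2}\mu a^{-1}u$; its monodromy matrix has determinant $1$ and a trace $\delta(\mu)$ that is entire in $\mu$. So $T_1=\delta(\mu)$, $T_2=\delta(-\mu)$ and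
$$E(\lambda)=\big(\delta(\mu)-\delta(-\mu)\big)^2 .$$
The bracket is odd in $\mu$, so it is $\mu\,\chi(\mu^2)$ with $\chi$ entire, and $E(\lambda)=\lambda\chi(\lambda)^2$. This is where the approach stops: whatever $a$ is, $E/\lambda$ is a perfect square, all zeros of $E$ other than $0$ have even order, and no $\psi$-gap can be open.

The reason is that $H$ acts on each solution space with the relation $H^2=\lambda$, which ties $T_1$ and $T_2$ together as values of one function at $\pm\sqrt\lambda$. To open a $\psi$-gap we want an operator acting on the solution spaces with a richer relation. The operator $P$ of (3) will satisfy $P^4+4\lambda P^2=\lambda(\lambda-\tau^2)^2$ there.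

## 4. The elliptic beam and two theorems

With $v,S,p$ from Section 1, write $\langle\cdot\rangle=\frac1S\int_0^S\cdot\,ds$ and $\omega=\langle1-v^2\rangle$. Since $\tau\le1-v^2\le1$ and $v$ is not constant, $\tau<\omega<1$. Put
$$x(s)=\frac1\omega\int_0^s(1-v^2)\,ds,\qquad a=\omega^{-3}(1-v)^3(1+v),\qquad \rho=\frac{\omega}{(1+v)^3(1-v)}, \tag{12}$$
with $a,\rho$ regarded as functions of $x$. This is legitimate: $x'(s)>0$, so $s$ is a real-analytic function of $x$. Also $x(s+S)=x(s)+S$, so $a,\rho$ are real analytic, strictly positive and periodic with period $b:=S$. Since $\rho/a=\omega^4/(1-v^2)^4$, we get $(\rho/a)^{1/4}dx=\frac{\omega}{1-v^2}dx=ds$ and $\int_0^b(\rho/a)^{1/4}dx=S=b$: the normalization holds. Here $a\rho=\omega^{-2}\big(\frac{1-v}{1+v}\big)^2$ is not constant, as must be the case if $M\ge1$. Put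
$$\alpha=1-\sqrt{1-\tau^2},\quad\beta=1+\sqrt{1-\tau^2},\qquad 0<\alpha<\beta,\quad\alpha+\beta=2,\quad\alpha\beta=\tau^2. \tag{13}$$

**Theorem 1.** This beam satisfies Assumption I with $N=0$ (its spectrum is $[0,\infty)$) and Assumption II with $M=1$, $\nu_1=-\alpha^2>\nu_2=-\beta^2$. Moreover $E>0$ on $(\nu_2,\nu_1)$, all $\lambda_n^*$ are distinct, all $\nu_n^*$ are distinct, and no $\nu_n^*$ lies in $[\nu_2,\nu_1]$.

**Theorem 2.** (a) For every pair $0>\nu_1>\nu_2$ and every $p\ge1$ there is a beam satisfying Assumption I with $N=0$ and Assumption II with $M=1$ and exactly these $\nu_1,\nu_2$; the open $\psi$-gap is the $p$-th one in the sense of (b).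

(b) For the beam of Theorem 1 set
$$\theta(\nu)=\frac{S}{\sqrt2}\int_0^\nu\frac{(t-\omega)\,dt}{\sqrt{t(t-\alpha)(t-\beta)}}\qquad(\operatorname{Im}\nu\ge0,\ \text{root}>0\text{ for }t>\beta), \tag{14}$$
and $\Delta=2\cos\theta$. Then $\Delta$ extends to an entire function, and
$$E(-\nu^2)=(\Delta(\nu)-2)(\Delta(-\nu)-2),\qquad (F^+F^-)(-\nu^2)=(\Delta(\nu)-\Delta(-\nu))^2 .$$
Moreover $\theta(\alpha)=\theta(\beta)=2\pi p$. The closed $\psi$-gaps are the points $-\mu_n^2$, $n\ge1$, $n\ne p$, where $\mu_n\in(0,\alpha)\cup(\beta,\infty)$ is the unique solution of $\theta(\mu_n)=2\pi n$. The closed gaps are $\lambda_n^*=t_n^2$, where $t_n>0$ is the unique solution of $\operatorname{Re}\theta(it_n)=\pi n$, $n\ge1$.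

The uniform beam is the limit $\tau\to1$: there $\alpha=\beta=\omega=1$, the integrand in (14) is $t^{-1/2}$, and $\Delta=2\cos(S\sqrt{2\nu})$.

## 5. The beam operator in the variable $s$

This section shows that (6) with the coefficients (12) is $\mathcal L\psi=\lambda\psi$, with the same multipliers.

**Step 1: change of variables.** The purpose is to turn (6) into an equation with leading term $D^4$. Let $g=1/(1+v)$ and $h=dx/ds=(1-v^2)/\omega$. Then $a=g^2h^3$ and $\rho=g^2/h$, by (12). Put $\psi(s)=g(s)u(x(s))$. Since $d/dx=h^{-1}D$, equation (6) reads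
$$h^{-1}Dh^{-1}D\;g^2h^3\;h^{-1}Dh^{-1}D\,g^{-1}\psi=\lambda\,g^2h^{-1}g^{-1}\psi .$$
Multiply by $h/g$:
$$g^{-1}Dh^{-1}D\,g^2h^2\,Dh^{-1}Dg^{-1}\psi=\lambda\psi. \tag{15}$$
Since $g$ is $S$-periodic and $x(s+S)=x(s)+b$, the multipliers of (6) over $b$ are the eigenvalues of
$$(\mathcal T\psi)(s)=\psi(s+S)\quad\text{on the four-dimensional solution space of (15).}$$

**Step 2: factoring.** The purpose is to make the expansion short. Put $A_1=g'/g$ and $B_1=(gh)'/(gh)$. Then $Dg^{-1}=g^{-1}(D-A_1)$ and $D(gh)^{-1}=(gh)^{-1}(D-B_1)$, while $D(gh)=gh(D+B_1)$ and $Dg=g(D+A_1)$. Move the functions to the left one at a time: $g^2h^2Dh^{-1}Dg^{-1}=gh(D-B_1)(D-A_1)$, then $h^{-1}D\,gh=g(D+B_1)$, then $g^{-1}D\,g=D+A_1$. The operator in (15) is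
$$(D+A_1)(D+B_1)(D-B_1)(D-A_1).$$
The middle is $D^2-V$ with $V=B_1'+B_1^2=(gh)''/(gh)$. Since $gh=(1-v)/\omega$, (1) gives $V=-v''/(1-v)=2v(1+v)$. In terms of $f$, where $1+v=\tau/f$,
$$V=2\Big(\frac\tau f-1\Big)\frac\tau f=\frac{2\tau^2}{f^2}-\frac{2\tau}{f}.$$

**Step 3: expansion.** The purpose is to reach (3). First, $(D^2-V)(D-A_1)=D^3-A_1D^2-(2A_1'+V)D+(VA_1-A_1'')$. Multiplying by $D+A_1$ on the left, the $D^3$ terms cancel. The coefficient of $D^2$ is $\mathsf p=-(A_1^2+3A_1'+V)$. The coefficient of $D$ is $-3A_1''-V'-2A_1A_1'=\mathsf p'$. The free term is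
$$\mathsf q=-A_1'''-A_1A_1''+V(A_1^2+A_1')+A_1V'.$$
So the operator is $D^4+D\mathsf pD+\mathsf q$. Now $g$ is a constant multiple of $f$, so $A_1=f'/f$ and $A_1^2+A_1'=f''/f$, and by (2)
$$A_1^2=\tau^2f^{-2}-4\tau f^{-1}+4-f^2,\qquad A_1'=\frac{f''}f-A_1^2=-\tau^2f^{-2}+2\tau f^{-1}-f^2. \tag{16}$$
In $A_1^2+3A_1'+V$ the coefficient of $\tau^2f^{-2}$ is $1-3+2=0$, that of $\tau f^{-1}$ is $-4+6-2=0$, and $4-4f^2$ remains. So $\mathsf p=4f^2-4$. For $\mathsf q$ put $K=2\tau^2f^{-3}-2\tau f^{-2}-2f$, so that $A_1''=f'K$ by (16), and $A_1'''=f''K+f'^2(-6\tau^2f^{-4}+4\tau f^{-3}-2)$. The four parts of $\mathsf q$ are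
$$-A_1'''-A_1A_1''=-f''K+f'^2\big(4\tau^2f^{-4}-2\tau f^{-3}+4\big),$$
$$A_1V'=f'^2\big(-4\tau^2f^{-4}+2\tau f^{-3}\big),\qquad V(A_1^2+A_1')=f''\big(2\tau^2f^{-3}-2\tau f^{-2}\big).$$
Their sum is $2ff''+4f'^2$. Hence the operator in (15) is $\mathcal L$, and (6) is equivalent to $\mathcal L\psi=\lambda\psi$. From now on
$$V_\lambda=\ker(\mathcal L-\lambda),$$
and the multipliers at $\lambda$ are the eigenvalues of $\mathcal T$ on $V_\lambda$.

**Step 4: the mean of $f^2$.** This will be needed to integrate over a period. By (16), $(\log f)''=A_1'=-\tau^2f^{-2}+2\tau f^{-1}-f^2$ has mean zero, and $\tau/f=1+v$. So $\langle f^2\rangle=\langle2(1+v)-(1+v)^2\rangle=\langle(1+v)(1-v)\rangle$, i.e.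
$$\langle f^2\rangle=\omega. \tag{17}$$

## 6. Common eigenfunctions of $P$ and $\mathcal L$

We look for $\psi$ with $P\psi=w\psi$ and $\mathcal L\psi=\lambda\psi$. For numbers $\lambda,w$ put $l=\lambda-\tau^2$ and
$$\mathcal D=lf^2+w^2,\qquad j=l+2\tau f,\qquad C=w^4+4\lambda w^2-\lambda l^2 . \tag{18}$$
For a smooth function $\psi$ put
$$\mathrm I[\psi]=f^2\psi''+(w-ff')\psi'+(G-\lambda)\psi,$$
$$\mathrm{II}[\psi]=(w+ff')\psi''+\big(G-(ff')'-\lambda-f^2(3f^2-4)\big)\psi'+\big(G'+f^2w-3f^3f'\big)\psi .$$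
Here $\mathrm I[\psi]$ is $w\psi'+\mathcal N^2\psi-\lambda\psi$, and $\mathrm{II}[\psi]$ is what one gets on differentiating $\mathrm I[\psi]$ and replacing $\psi'''$ through $P\psi=w\psi$. Precisely, three identities hold for every $\psi$:
$$(\mathcal L-\lambda)\psi=D(P-w)\psi+\mathrm I[\psi], \tag{19}$$
$$\tfrac{d}{ds}\mathrm I[\psi]-\mathrm{II}[\psi]=f^2(P-w)\psi, \tag{20}$$
$$f^2\,\mathrm{II}[\psi]-(w+ff')\,\mathrm I[\psi]=-\mathcal D\psi'+(lff'+wj)\psi. \tag{21}$$

**Proof of (19)–(21).** The aim is to carry the elimination down to order one. Identity (19) is (5) and (4). For (20), the derivative of $\mathrm I[\psi]$ is $f^2\psi'''+(w+ff')\psi''+(G-(ff')'-\lambda)\psi'+G'\psi$; subtracting $\mathrm{II}[\psi]$ leaves $f^2\psi'''+f^2(3f^2-4)\psi'+3f^3f'\psi-f^2w\psi$. For (21), the $\psi''$ terms cancel. The coefficient of $\psi'$ is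
$$f^2\big(G-(ff')'-\lambda-3f^4+4f^2\big)-(w+ff')(w-ff')=f^2\big(-2ff''+f'^2-\lambda-3f^4+4f^2\big)-w^2,$$
because $G-(ff')'=-2ff''$. By (2), $-2ff''+f'^2=\tau^2-4f^2+3f^4$, so the coefficient is $f^2(\tau^2-\lambda)-w^2=-\mathcal D$. For the coefficient of $\psi$, note $G-\lambda=f^4-j$ and $G'=f'(4f^3-2\tau)$, so it equals
$$f^2\big(f'(f^3-2\tau)+f^2w\big)-(w+ff')(f^4-j)=ff'(j-2\tau f)+wj=lff'+wj .\qquad\square$$

So a common eigenfunction must satisfy $\mathcal D\psi'=(lff'+wj)\psi$. Since $\mathcal D'=2lff'$, this is $\psi'=\eta\psi$ with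
$$\eta=\frac{\frac12\mathcal D'+wj}{\mathcal D}. \tag{22}$$
It remains to see which pairs $(\lambda,w)$ make this consistent.

**Lemma 1.** Suppose $\mathcal D\ne0$ on $\mathbb R$ and let $\psi\not\equiv0$ satisfy $\psi'=\eta\psi$. Then $\mathrm I[\psi]=f^4C\,\mathcal D^{-2}\psi$. If $C=0$, then $P\psi=w\psi$ and $\mathcal L\psi=\lambda\psi$.

**Proof.** We first compute $\mathrm I[\psi]$ by substitution. Since $\psi''=(\eta'+\eta^2)\psi$ and
$$\eta'+\eta^2=\frac{\mathcal D''}{2\mathcal D}-\frac{\mathcal D'^2}{4\mathcal D^2}+\frac{wj'}{\mathcal D}+\frac{w^2j^2}{\mathcal D^2},$$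
we have
$$\frac{\mathcal D^2}{\psi}\mathrm I[\psi]=f^2\big[\tfrac12\mathcal D''\mathcal D-\tfrac14\mathcal D'^2+wj'\mathcal D+w^2j^2\big]+(w-ff')\big(\tfrac12\mathcal D'+wj\big)\mathcal D+(f^4-j)\mathcal D^2 .$$
Use $\mathcal D'=2lff'$, $\mathcal D''=2l(f'^2+ff'')$, $j'=2\tau f'$. The terms odd in $w$ are $w\mathcal Dff'[2\tau f+l-j]=0$. Among the even terms, $lf^2f'^2\mathcal D$ (from $\frac12f^2\mathcal D''\mathcal D$) cancels against $-ff'\cdot\frac12\mathcal D'\mathcal D$. Also $w^2j\mathcal D-j\mathcal D^2=-jlf^2\mathcal D$. So the even terms are $f^2$ times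
$$l\,ff''\mathcal D-l^2f^2f'^2+w^2j^2-jl\mathcal D+f^2\mathcal D^2. \tag{23}$$
From (2) and $l+\tau^2=\lambda$ we get $j^2=-lf'^2+l\lambda+4f^2\lambda-lf^4$, and $ff''-f'^2-j=-G-j=-f^4-\lambda$. Since $-l^2f^2f'^2-w^2lf'^2=-lf'^2\mathcal D$, (23) equals
$$-l\mathcal D(f^4+\lambda)+w^2(l\lambda+4f^2\lambda-lf^4)+f^2\mathcal D^2 .$$
Insert $\mathcal D=lf^2+w^2$. The $f^6$ terms are $-l^2+l^2=0$, the $f^4$ terms are $-lw^2-lw^2+2lw^2=0$, the free terms are $-lw^2\lambda+lw^2\lambda=0$, and the $f^2$ terms are $-l^2\lambda+4\lambda w^2+w^4=C$. So (23) is $f^2C$, which proves the first claim.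

If $C=0$, then $\mathrm I[\psi]=0$. The right side of (21) is $0$ by the choice of $\eta$, so $f^2\,\mathrm{II}[\psi]=0$ and $\mathrm{II}[\psi]=0$. By (20), $P\psi=w\psi$. By (19), $\mathcal L\psi=\lambda\psi$. $\square$

We have found the curve
$$w^4+4\lambda w^2-\lambda l^2=0. \tag{24}$$
In the degenerate case $\tau=1$, $f=1$, $\psi=e^{\kappa s}$ we have $\lambda=\kappa^4$, $w=\kappa^3-\kappa$, $l=\kappa^4-1$, and (24) holds: $w^4+4\lambda w^2=\kappa^4(\kappa^2-1)^2[(\kappa^2-1)^2+4\kappa^2]=\kappa^4(\kappa^4-1)^2$. Moreover $\mathcal D=(\kappa^2-1)(\kappa^4+1)$ and $j=\kappa^4+1$, so $\eta=wj/\mathcal D=\kappa$, as it should be.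

**The roots of (24).** We need to know when its four roots are good. Put $y=w^2+2\lambda$. Then (24) says
$$y^2=Y^2:=\lambda(l^2+4\lambda)=\lambda(\lambda+\alpha^2)(\lambda+\beta^2). \tag{25}$$
For the last equality put $\lambda=-\nu^2$: $l^2+4\lambda=(\nu^2+\tau^2)^2-4\nu^2=(\nu^2-2\nu+\tau^2)(\nu^2+2\nu+\tau^2)=(\nu^2-\alpha^2)(\nu^2-\beta^2)$ by (13). For fixed $\lambda$ the roots are $\pm w_1,\pm w_2$ with
$$w_1^2+w_2^2=-4\lambda,\qquad w_1^2w_2^2=-\lambda l^2,\qquad w_1^2-w_2^2=2y_1,\qquad y_2=-y_1. \tag{26}$$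
Since $w^2=-2\lambda\pm Y$, we have $|w_i|^2\sim|\lambda|^{3/2}$ as $|\lambda|\to\infty$. So there is $\Lambda$ such that for $|\lambda|>\Lambda$: $Y^2\ne0$, $l\ne0$, the four roots are distinct and nonzero, and $|l|\max f^2<|w|^2$ for each root, hence $\mathcal D\neq0$ on $\mathbb R$.

**Multipliers for $|\lambda|>\Lambda$.** The four solutions $\psi_{\pm w_1},\psi_{\pm w_2}$ given by Lemma 1 are eigenfunctions of $P$ with distinct eigenvalues, so they are a basis of $V_\lambda$. The values of $\mathcal D/w^2=1+lf^2/w^2$ lie in the disc $|\zeta-1|<1$, where the logarithm is single-valued, so $\int_0^S\mathcal D'/\mathcal D\,ds=0$. Hence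
$$\mathcal T\psi_w=e^{k(w)}\psi_w,\qquad k(w)=w\int_0^S\frac{j}{\mathcal D}\,ds,\qquad k(-w)=-k(w). \tag{27}$$
With $k_i=k(w_i)$, the multipliers are $e^{\pm k_1},e^{\pm k_2}$, and the numbers of (9) are $T_i=2\cosh k_i$.

## 7. How the exponent $k$ depends on $\lambda$

The integral in (27) is not elementary, but its derivative in $\lambda$ is algebraic.

**Lemma 2.** Along an analytic branch $w(\lambda)$ of (24), $|\lambda|>\Lambda$,
$$\frac{dk}{d\lambda}=\frac{S\,(w^2+l\omega)}{4wy}. \tag{28}$$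

In the degenerate case, $k=\kappa S$ and $dk/d\lambda=S/(4\kappa^3)$. With $\omega=1$, $y=\kappa^2(\kappa^2-1)^2+2\kappa^4=\kappa^2(\kappa^4+1)$, and the right side of (28) is $S(\kappa^2-1)(\kappa^4+1)/\big(4\kappa(\kappa^2-1)\kappa^2(\kappa^4+1)\big)$, which agrees.

**Proof.** Let $m=l^2f+2\tau w^2$. The plan is to show that, up to a total $s$-derivative, $4wy\,\partial_\lambda(wj/\mathcal D)$ is just $\mathcal D$:
$$4wy\,\partial_\lambda\Big(\frac{wj}{\mathcal D}\Big)=\mathcal D+\partial_s\Big(\frac{f'm}{\mathcal D}\Big). \tag{29}$$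
Integrating (29) over $[0,S]$ and using (17) gives $4wy\,\frac{dk}{d\lambda}=S(l\omega+w^2)$, which is (28). (Here $4wy\neq0$, since $w\ne0$ and $y^2=Y^2\neq0$.)

To prove (29), differentiate (24) along the branch: $4wy\,\dot w=R:=l^2+2\lambda l-4w^2$. Since $\partial_\lambda j=1$ and $\partial_\lambda\mathcal D=f^2+2w\dot w$, multiplying the left side of (29) by $\mathcal D^2$ gives $4wy[\dot wj(\mathcal D-2w^2)+w(\mathcal D-jf^2)]$. On the right, $m'=l^2f'$ and $\mathcal D'=2lff'$. So (29) times $\mathcal D^2$ is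
$$Rj(lf^2-w^2)+4w^2y(\mathcal D-jf^2)=\mathcal D^3+(f''m+l^2f'^2)\mathcal D-2lff'^2m. \tag{30}$$
The left side is
$$f^3(2\tau lR-8\tau w^2y)+f^2\,l^2R-2\tau w^2R\,f-lw^2R+4w^4y .$$
For the right side, (2) gives
$$f''m+l^2f'^2=-3l^2f^4-4\tau w^2f^3+8l^2f^2+(8\tau w^2-6\tau l^2)f+l^2\tau^2-4\tau^2w^2,$$
$$-2lff'^2m=-(2l^3f^2+4\tau lw^2f)(\tau^2-4\tau f+4f^2-f^4),\qquad\mathcal D^3=l^3f^6+3l^2w^2f^4+3lw^4f^2+w^6.$$
Now compare powers of $f$ in (30), using $\tau^2=\lambda-l$ where needed.

- $f^6$: left $0$; right $l^3-3l^3+2l^3=0$.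
- $f^5$: left $0$; right $-4\tau lw^2+4\tau lw^2=0$.
- $f^4$: left $0$; right $3l^2w^2+(8l^3-3l^2w^2)-8l^3=0$.
- $f^3$: right $(8\tau lw^2-6\tau l^3-4\tau w^4)+(8\tau l^3-16\tau lw^2)=2\tau l^3-8\tau lw^2-4\tau w^4$; left $2\tau l(l^2+2\lambda l-4w^2)-8\tau w^2(w^2+2\lambda)$. Left minus right is $4\tau\lambda l^2-4\tau w^4-16\tau\lambda w^2=-4\tau C=0$.
- $f^2$: right $3lw^4+(l^3\tau^2-4\tau^2lw^2+8l^2w^2)+(-2l^3\tau^2+16\tau^2lw^2)=3lw^4+8l^2w^2+12\tau^2lw^2-\tau^2l^3=l^4-4l^2w^2-\lambda l^3+3l(w^4+4\lambda w^2)$; left $l^2R=l^4+2\lambda l^3-4l^2w^2$. Right minus left is $3lC=0$.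
- $f^1$: right $8\tau w^4-6\tau l^2w^2-4\tau^3lw^2=8\tau w^4-2\tau l^2w^2-4\tau\lambda lw^2$, which is $-2\tau w^2R$, the left side.
- $f^0$: right $w^6+\tau^2l^2w^2-4\tau^2w^4=w^6+\lambda l^2w^2-l^3w^2-4\lambda w^4+4lw^4$; left $-lw^2R+4w^4y=-l^3w^2-2\lambda l^2w^2+4lw^4+4w^6+8\lambda w^4$. Left minus right is $3w^6+12\lambda w^4-3\lambda l^2w^2=3w^2C=0$. $\square$

## 8. Growth, behavior at $\lambda=0$, and signs for any beam

The facts of this section use nothing about elliptic functions.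

**Growth.** We need the order of our entire functions. With $\mathbf y=(u,u',au'',(au'')')$, (6) is the system $y_1'=y_2$, $y_2'=y_3/a$, $y_3'=y_4$, $y_4'=\lambda\rho y_1$. Let $\kappa^4=\lambda\neq0$ and $y_i=\kappa^{i-1}z_i$. Then $z_1'=\kappa z_2$, $z_2'=\kappa z_3/a$, $z_3'=\kappa z_4$, $z_4'=\kappa\rho z_1$, so $|z'|\le c|\kappa||z|$ and $|z(b)|\le e^{c'|\kappa|}|z(0)|$. The entries of the monodromy matrix are entire, real on $\mathbb R$, and $O(|\kappa|^3e^{c'|\kappa|})$ for $|\kappa|\ge1$. Hence $A,B,E,F^\pm$ are entire of order $\le1/4$ and real on $\mathbb R$.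

**Behavior at $0$.** We need the first Taylor coefficients. At $\lambda=0$ the monodromy matrix is $I+N_0$ with $N_0$ strictly upper triangular, with superdiagonal entries $b,\int_0^ba^{-1}dx,b$. So $A(0)=4$, $B(0)+2=6$, $F^+(0)=(-2)^4=16$, $F^-(0)=0$. Since $F^-$ is the determinant of (monodromy matrix $-\,I$), its derivative at $0$ is the sum of cofactors of $N_0$ times derivatives of entries. The first column and last row of $N_0$ vanish, so the only nonzero cofactor is the $(4,1)$ one, which is $-b^2\int_0^ba^{-1}dx$. For the solution with $\mathbf y(0)=(1,0,0,0)$ we have $u=1+O(\lambda)$ and $y_4(b)=\lambda\int_0^b\rho\,dx+O(\lambda^2)$. So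
$$F^-(\lambda)=-\kappa_0\lambda+O(\lambda^2),\qquad\kappa_0=b^2\int_0^ba^{-1}dx\int_0^b\rho\,dx>0,\qquad F^+(0)=16,\qquad A(0)=B(0)=4. \tag{31}$$
From (8), $A=\frac{F^+-F^-}4$ and $B=\frac{F^++F^-}2-4$, so
$$E=\frac{(F^+-16)^2}{16}-F^-\Big(\frac{F^+}8+2\Big)+\frac{(F^-)^2}{16}=4\kappa_0\lambda+O(\lambda^2). \tag{32}$$
For the uniform beam $\kappa_0=b^4$ and $E=4z^4+\cdots=4b^4\lambda+\cdots$, in agreement.

**Signs.** Suppose $u\not\equiv0$ solves (6) and $u(x+b)=e^{i\phi}u(x)$ with $\phi\in\mathbb R$. Multiply (6) by $\bar u$ and integrate by parts twice over a period; the boundary terms cancel because products of one factor from $u$ and one from $\bar u$ are periodic. So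
$$\int_0^ba|u''|^2dx=\lambda\int_0^b\rho|u|^2dx,\qquad\text{hence }\lambda\ge0. \tag{33}$$
With $e^{i\phi}=\pm1$ this shows that all zeros of $F^+F^-$ lie in $[0,\infty)$. The zero at $0$ is simple by (31).

## 9. The action of $P$ on $V_\lambda$ and the odd zeros of $E$

Lemma 1 gives us $V_\lambda$ only for $|\lambda|>\Lambda$. The zeros of interest, near $-\alpha^2$ and $-\beta^2$, are at bounded $\lambda$. We pass there by traces of operators acting on $V_\lambda$.

**Step 1: $[\mathcal L,P]=0$.** The purpose is to let $P$ act on every $V_\lambda$. For $|\lambda|>\Lambda$, $V_\lambda$ is spanned by eigenfunctions of $P$, so $[\mathcal L,P]=0$ on $V_\lambda$. The spaces $V_\lambda$ for different $\lambda$ are linearly independent, so $\ker[\mathcal L,P]$ contains an infinite-dimensional space of real-analytic functions. Suppose $[\mathcal L,P]\ne0$, of order $m$, with leading coefficient real analytic and not identically $0$. On an interval where this coefficient has no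 zero, the solutions of $[\mathcal L,P]\psi=0$ form a space of dimension $m$; an analytic function is determined by its restriction to the interval; so the analytic solutions form a space of dimension $\le m$, a contradiction. Hence $[\mathcal L,P]=0$, and $P_\lambda:=P|_{V_\lambda}$ maps $V_\lambda$ into itself for all $\lambda\in\mathbb C$.

**Step 2: traces are entire.** Use the basis $\phi_1,\dots,\phi_4$ of $V_\lambda$ with $\phi_i^{(j-1)}(0)=\delta_{ij}$. The matrix entries of $P_\lambda$ are the numbers $(P\phi_i)^{(j-1)}(0)$, $1\le j\le4$: combinations, with real coefficients independent of $\lambda$, of derivatives of $\phi_i$ at $0$ of order $\le6$. By $\mathcal L\phi_i=\lambda\phi_i$ these derivatives are polynomials in $\lambda$ with real coefficients. The entries $\phi_i^{(j-1)}(S)$ of $\mathcal T$ are entire in $\lambda$ and real on $\mathbb R$. As $\mathcal L$ has no $D^3$ term, the Wronskian is constant and $\det\mathcal T=1$, so $\mathcal T^{-1}$ has the same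 properties. Therefore traces of polynomial expressions in $\mathcal T^{\pm1},P_\lambda$ and $\lambda$ with real coefficients are entire in $\lambda$ and real on $\mathbb R$.

**Step 3: $E$ vanishes at $-\alpha^2$ and $-\beta^2$.** Let
$$\epsilon(\lambda)=\tfrac12\operatorname{tr}\big[(\mathcal T+\mathcal T^{-1})(P_\lambda^2+2\lambda)\big].$$
For $|\lambda|>\Lambda$ evaluate it in the basis $\psi_{\pm w_i}$: by (26), $\epsilon=T_1y_1+T_2y_2=y_1(T_1-T_2)$. So
$$\epsilon(\lambda)^2=Y^2E(\lambda)=\lambda(\lambda+\alpha^2)(\lambda+\beta^2)E(\lambda), \tag{34}$$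
first for $|\lambda|>\Lambda$, then for all $\lambda$. At a simple zero $\lambda_0$ of $Y^2$ we have $\epsilon(\lambda_0)=0$, so $\epsilon^2$ vanishes to order at least $2$ and $E(\lambda_0)=0$. In particular
$$E(-\alpha^2)=E(-\beta^2)=0. \tag{35}$$

Compare with Section 3. There $E/\lambda$ was a square; here (34) shows that $E\cdot\lambda(\lambda+\alpha^2)(\lambda+\beta^2)$ is a square, so $E$ has odd order exactly at $0,-\alpha^2,-\beta^2$. But (34) alone does not tell us that these orders are $1$, that the remaining zeros are negative and exactly double, or anything about $F^+F^-$. For that we need the function $\Delta$ seen in the uniform beam.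

## 10. The entire function $\Delta(\nu)$ and its differential equation

**Step 1: definition for large $\nu$.** The purpose is to combine $k_1$ and $k_2$ into one function. Let $\lambda=-\nu^2$ with $|\nu|^2>\Lambda$. By (26), $w_1^2w_2^2=\nu^2l^2$, so we can choose signs with $w_1w_2=\nu l$. The pair $(w_1,w_2)$ is then unique up to exchange and a common change of sign, and locally it can be chosen analytically. Since $k$ is odd in $w$,
$$\Delta(\nu):=2\cosh(k_1+k_2)$$
is well defined and analytic for $|\nu|^2>\Lambda$. Replacing $\nu$ by $-\nu$ amounts to replacing $w_2$ by $-w_2$, so $\Delta(-\nu)=2\cosh(k_1-k_2)$.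

**Step 2: relation to $E$ and $F^\pm$.** From the addition formulas,
$$\Delta(\nu)+\Delta(-\nu)=T_1T_2=B,\qquad\Delta(\nu)\Delta(-\nu)=2\cosh2k_1+2\cosh2k_2=T_1^2+T_2^2-4=A^2-2B-4 .$$
Hence, by (8) and (9),
$$E(-\nu^2)=(\Delta(\nu)-2)(\Delta(-\nu)-2),\qquad(F^+F^-)(-\nu^2)=(\Delta(\nu)-\Delta(-\nu))^2. \tag{36}$$

**Step 3: the odd part of $\Delta$ is entire.** Put $\Phi=(\Delta(\nu)-\Delta(-\nu))/\nu=4\sinh k_1\sinh k_2/\nu$; it is even in $\nu$, so a function of $\lambda$. To continue it to bounded $\lambda$ we express it by traces. Let $X_i=w_i\sinh k_i$ and $\chi_n=\operatorname{tr}[(\mathcal T-\mathcal T^{-1})P_\lambda^n]$ for $n=1,3$; these are entire and real on $\mathbb R$. In the basis $\psi_{\pm w_i}$,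
$$\chi_1=4(X_1+X_2),\qquad\chi_3=4(w_1^2X_1+w_2^2X_2).$$
So $X_1=\frac{\chi_3-w_2^2\chi_1}{4(w_1^2-w_2^2)}$ and $X_2=-\frac{\chi_3-w_1^2\chi_1}{4(w_1^2-w_2^2)}$. With (26) and $(w_1^2-w_2^2)^2=4Y^2$,
$$X_1X_2=-\frac{\chi_3^2+4\lambda\chi_1\chi_3-\lambda l^2\chi_1^2}{64\,Y^2},\qquad\Phi=\frac{4X_1X_2}{\nu w_1w_2}=\frac{4X_1X_2}{\nu^2l}=-\frac{4X_1X_2}{\lambda l}.$$
Thus $\Phi$ extends to a meromorphic function of $\lambda\in\mathbb C$, real on $\mathbb R$. By (36), $F^+F^-=\nu^2\Phi^2=-\lambda\Phi^2$, so $\Phi^2=-F^+F^-/\lambda$, which is entire because $F^-(0)=0$. A meromorphic function with entire square is entire. With (31) we obtain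
$$F^+F^-=-\lambda\,\Phi(\lambda)^2,\qquad\Phi\text{ entire of order}\le\tfrac14,\text{ real on }\mathbb R,\qquad\Phi(0)^2=16\kappa_0>0. \tag{37}$$

**Step 4: $\Delta$ is entire.** By Steps 2 and 3, $\Delta(\nu)=\frac12\big(B(-\nu^2)+\nu\Phi(-\nu^2)\big)$. So $\Delta$ extends to an entire function, real on $\mathbb R$, with $\Delta(0)=\frac12B(0)=2$, and (36) holds for all $\nu\in\mathbb C$. If $\Delta\equiv2$ then $E\equiv0$, contradicting (32); so $\Delta\not\equiv2$.

**Step 5: the differential equation.** Now Lemma 2 pays off. For $|\nu|^2>\Lambda$, using $y_1=-y_2=\frac12(w_1^2-w_2^2)$ and $w_1w_2=\nu l$,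
$$\frac{d(k_1+k_2)}{d\lambda}=\frac S{4y_1}\Big[w_1-w_2+l\omega\Big(\frac1{w_1}-\frac1{w_2}\Big)\Big]=\frac{S}{4y_1}(w_1-w_2)\Big(1-\frac{l\omega}{w_1w_2}\Big)=\frac{S(1-\omega/\nu)}{2(w_1+w_2)} .$$
Since $d\lambda/d\nu=-2\nu$,
$$\frac{d(k_1+k_2)}{d\nu}=-\frac{S(\nu-\omega)}{w_1+w_2},\qquad(w_1+w_2)^2=-4\lambda+2\nu l=-2\nu(\nu^2-2\nu+\tau^2)=-2\nu(\nu-\alpha)(\nu-\beta).$$
From $\Delta=2\cosh(k_1+k_2)$ we have $\Delta'^2=(\Delta^2-4)\big(\frac{d(k_1+k_2)}{d\nu}\big)^2$. Hence, first for large $|\nu|$ and then for all $\nu\in\mathbb C$,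
$$2\nu(\nu-\alpha)(\nu-\beta)\,\Delta'(\nu)^2=S^2(\nu-\omega)^2\,(4-\Delta(\nu)^2). \tag{38}$$
We also record
$$0<\alpha<\omega<\beta. \tag{39}$$
Indeed $\tau<\omega<1<\beta$, and $(1-\tau)^2<(1-\tau)(1+\tau)$ gives $1-\tau<\sqrt{1-\tau^2}$, i.e. $\alpha<\tau$.

## 11. The zeros of $\Delta-2$

Let $\mathbb H=\{\operatorname{Im}\nu>0\}$ and let $\theta$ be as in (14). On $\overline{\mathbb H}$ the root is the product of $\sqrt t,\sqrt{t-\alpha},\sqrt{t-\beta}$, each with argument of the radicand in $[0,\pi]$. So $\theta$ is analytic in $\mathbb H$ and, the singularities being integrable, continuous on $\overline{\mathbb H}$. With $|\cdot|=|t(t-\alpha)(t-\beta)|^{1/2}$ the root is $+|\cdot|$ on $(\beta,\infty)$, $i|\cdot|$ on $(\alpha,\beta)$, $-|\cdot|$ on $(0,\alpha)$ and $-i|\cdot|$ on $(-\infty,0)$. With (39) this gives the following.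

- On $(0,\alpha)$, $\theta$ is real, positive and increasing.
- On $(-\infty,0)$, $\theta\in i(0,\infty)$.
- On $(\alpha,\beta)$, $\theta=\theta(\alpha)+i\iota(\nu)$ with $\iota$ real, $\iota(\alpha)=0$, $\iota$ strictly increasing on $(\alpha,\omega)$ and strictly decreasing on $(\omega,\beta)$.

**Step 1: $\Delta=2\cos\theta$ on $\overline{\mathbb H}$.** The purpose is to integrate (38). On $(0,\alpha)$ the factor $\nu(\nu-\alpha)(\nu-\beta)$ is positive, so (38) gives $\Delta^2\le4$. As $\Delta(0)=2$ and $\Delta\not\equiv2$, $\Delta$ is nonconstant, so $\Delta^2<4$ on some $(0,\varepsilon)$. There $\vartheta=\arccos(\Delta/2)>0$ satisfies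
$$\vartheta'^2=\frac{\Delta'^2}{4-\Delta^2}=\frac{S^2(\nu-\omega)^2}{2\nu(\nu-\alpha)(\nu-\beta)}=\theta'^2\neq0 .$$
So $\vartheta'=\pm\theta'$ with a fixed sign. Since $\vartheta\to0$ as $\nu\to0^+$ and $\vartheta>0$, $\vartheta=\theta$ on $(0,\varepsilon)$. Now $\theta$ is analytic across $(0,\alpha)$; by the identity theorem $\Delta=2\cos\theta$ in $\mathbb H$, and by continuity on $\overline{\mathbb H}$.

**Step 2: $\iota(\beta)=0$.** The purpose is to see that $\theta$ returns to the real axis at $\beta$. At $\nu=\alpha$ and $\nu=\beta$ the left side of (38) vanishes while $\nu\ne\omega$, so $\Delta(\alpha)^2=\Delta(\beta)^2=4$. Thus $\theta(\alpha)\in\pi\mathbb Z$, and $|\Delta(\beta)|=2\cosh\iota(\beta)=2$ gives $\iota(\beta)=0$. Consequently $\iota>0$ on $(\alpha,\beta)$, $\theta(\beta)=\theta(\alpha)$, and $\theta$ is real and increasing on $(\beta,\infty)$.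

**Step 3: asymptotics.** In $\overline{\mathbb H}$, for large $|t|$,
$$\frac{t-\omega}{\sqrt{t(t-\alpha)(t-\beta)}}=t^{-1/2}\Big(1-\frac\omega t\Big)\Big(1-\frac\alpha t\Big)^{-1/2}\Big(1-\frac\beta t\Big)^{-1/2}=t^{-1/2}+O(|t|^{-3/2}).$$
So the derivative of $\theta(\nu)-S\sqrt{2\nu}$ is $O(|\nu|^{-3/2})$. Integrating along rays to $\infty$ (the limits on different rays agree, since integrals over arcs of radius $r$ are $O(r^{-1/2})$),
$$\theta(\nu)=S\sqrt{2\nu}+c+O(|\nu|^{-1/2}),\qquad|\nu|\to\infty\text{ in }\overline{\mathbb H}, \tag{40}$$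
and $c\in\mathbb R$ because $\theta$ is real on $(\beta,\infty)$.

**Step 4: all zeros of $\Delta^2-4$ lie in $[0,\infty)$.** By the list above and Step 2, $\operatorname{Im}\theta\ge0$ on $\mathbb R$. On the half-circle $\{|\nu|=r\}\cap\overline{\mathbb H}$, (40) gives $\operatorname{Im}\theta\ge-O(r^{-1/2})$, since $\operatorname{Im}\sqrt{2\nu}\ge0$ and $c$ is real. The minimum principle for the harmonic function $\operatorname{Im}\theta$ on half-discs, with $r\to\infty$, gives $\operatorname{Im}\theta\ge0$ in $\mathbb H$; as $\operatorname{Im}\theta$ is not constant, $\operatorname{Im}\theta>0$ in $\mathbb H$. Since $\cos\theta\in[-1,1]$ only for real $\theta$, $\Delta\notin[-2,2]$ in $\mathbb H$ and, by $\Delta(\bar\nu)=\overline{\Delta(\nu)}$, in the lower half-plane. On $(-\infty,0)$, $\Delta=2\cosh|\theta|>2$. This proves the claim.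

**Step 5: $\Delta(\alpha)=\Delta(\beta)=2$.** Equation (38) only gives $\Delta=\pm2$ at $\alpha$ and $\beta$. If the value were $-2$, then $-\alpha^2,-\beta^2$ would not be zeros of $E$ at all. The sign is decided by (35): $(\Delta(\alpha)-2)(\Delta(-\alpha)-2)=E(-\alpha^2)=0$ and $\Delta(-\alpha)>2$, so $\Delta(\alpha)=2$; likewise $\Delta(\beta)=2$. As $\theta(\alpha)>0$,
$$\theta(\alpha)=\theta(\beta)=2\pi m\text{ for some integer }m\ge1,\qquad\Delta=2\cosh\iota>2\text{ on }(\alpha,\beta). \tag{41}$$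

**Step 6: multiplicities.** Let $\Delta-2$ vanish to order $n\ge1$ at $\nu_0$. Since $\omega\in(\alpha,\beta)$, (41) gives $\nu_0\neq\omega$, and $\Delta+2\neq0$ at $\nu_0$. Compare orders in (38). If $\nu_0\in\{0,\alpha,\beta\}$, then $1+2(n-1)=n$ and $n=1$. Otherwise $2(n-1)=n$ and $n=2$.

So $\Delta-2$ has simple zeros exactly at $0,\alpha,\beta$. Its other zeros are double and lie in $(0,\alpha)\cup(\beta,\infty)$, at the points where $\theta\in2\pi\mathbb Z$. Since $\theta$ increases from $0$ to $2\pi m$ on $(0,\alpha)$ and from $2\pi m$ to $\infty$ on $(\beta,\infty)$, these are the points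
$$\mu_n,\quad n\ge1,\ n\ne m,\qquad\theta(\mu_n)=2\pi n,\qquad\mu_n\sim\frac{2\pi^2n^2}{S^2}, \tag{42}$$
the last by (40). In the uniform beam the double zeros are at $2\pi^2n^2/b^2$; here the $m$-th one has split into the pair $\alpha,\beta$.

## 12. Proof of Theorem 1: one $\psi$-gap, no gap, spectrum $[0,\infty)$

**Assumption II with $M=1$.** We transfer the zeros of $\Delta-2$ to $E$. If $E(\lambda)=0$ and $\nu^2=-\lambda$, then $\Delta(\nu)=2$ or $\Delta(-\nu)=2$ by (36), so $\nu$ is real and $\lambda\le0$. At $\lambda=-\nu_0^2$ with $\nu_0>0$ we have $\Delta(-\nu_0)-2>0$, and $\nu\mapsto-\nu^2$ is locally invertible at $\nu_0$. So the order of the zero of $E$ at $\lambda$ equals that of $\Delta-2$ at $\nu_0$. At $\lambda=0$ the zero is simple by (32). Hence $E$ has simple zeros exactly at $0$, $\nu_1=-\alpha^2$, $\nu_2=-\beta^2$; its other zeros $\nu_n^*=-\mu_n^2$ are distinct, double, negative and outside $[\nu_2,\nu_1]$. As $E$ has order $\le1/4$, Hadamard's theorem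 and (32) give
$$E(\lambda)=4\kappa_0\,\lambda\Big(1-\frac\lambda{\nu_1}\Big)\Big(1-\frac\lambda{\nu_2}\Big)\prod_n\Big(1-\frac\lambda{\nu_n^*}\Big)^2 .$$
Since $|\nu_n^*|\sim4\pi^4n^4/S^4$ by (42), the infinite product has order exactly $1/4$. For $\lambda\in(\nu_2,\nu_1)$ put $\nu=\sqrt{-\lambda}\in(\alpha,\beta)$: both factors in (36) are positive by (41) and Step 4 of Section 11, so $E>0$ and the $\psi$-gap is open.

**Assumption I with $N=0$.** By (37) it suffices to find the zeros of $\Phi$, show that they are simple and positive, and get their growth. They are positive: by Section 8 the zeros of $F^+F^-$ lie in $[0,\infty)$, and $\Phi(0)\neq0$. For $t>0$ put $\lambda=t^2$, $\nu=it$. As $\Delta(-it)=\overline{\Delta(it)}$ and $\Delta=2\cos\theta$,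
$$\Phi(t^2)=\frac{2\operatorname{Im}\Delta(it)}t=-\frac4t\sin(\operatorname{Re}\theta(it))\,\sinh(\operatorname{Im}\theta(it)),\qquad\operatorname{Im}\theta(it)>0. \tag{43}$$
We claim that $\operatorname{Re}\theta(it)$ is strictly increasing in $t$. For $c\in\{\alpha,\omega,\beta\}$ let $\varphi_c=\arctan(t/c)\in(0,\frac\pi2)$; then $\arg(it-c)=\pi-\varphi_c$, and $\varphi_\alpha>\varphi_\omega>\varphi_\beta$ by (39). The argument of $\frac d{dt}\theta(it)=i\theta'(it)$ is
$$\frac\pi2+(\pi-\varphi_\omega)-\frac12\Big(\frac\pi2+(\pi-\varphi_\alpha)+(\pi-\varphi_\beta)\Big)=\frac\pi4+\frac{\varphi_\alpha-\varphi_\omega}2+\frac{\varphi_\beta-\varphi_\omega}2 .$$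
The second term lies in $(0,\frac\pi4)$ and the third in $(-\frac\pi4,0)$, so the sum lies in $(0,\frac\pi2)$ and $\frac d{dt}\operatorname{Re}\theta(it)>0$.

Moreover $\theta(0)=0$ and, since $\sqrt{2i}=1+i$, (40) gives $\operatorname{Re}\theta(it)=S\sqrt t+O(1)$. So for each $n\ge1$ there is exactly one $t_n>0$ with $\operatorname{Re}\theta(it_n)=\pi n$. By (43) the zeros of $\Phi$ are exactly the distinct points $\lambda_n^*=t_n^2$; they are simple, because the sine has nonzero $t$-derivative at $t_n$ and the other factors do not vanish. Also $\lambda_n^*\sim(\pi n/S)^4$. By Hadamard's theorem,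
$$F^+F^-=-c_F^2\,\lambda\prod_{n=1}^\infty\Big(1-\frac\lambda{\lambda_n^*}\Big)^2,\qquad c_F=\Phi(0)\neq0,$$
with a product of order exactly $1/4$. This is Assumption I with $N=0$.

**$\sigma_1=[0,\infty)$.** Let $\lambda>0$. Then $E(\lambda)>0$, because $E$ is real, has no positive zeros, and $E'(0)>0$. So $T_1,T_2$ are real. By (9) and (37), $(T_1^2-4)(T_2^2-4)=F^+F^-=-\lambda\Phi^2\le0$, so some $T_i\in[-2,2]$ and some multiplier has $|r|=1$. The point $0$ is in $\sigma_1$ since $F^-(0)=0$. Conversely, if a multiplier is $e^{i\phi}$ with $\phi$ real, (33) forces $\lambda\ge0$. $\blacksquare$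

## 13. Proof of Theorem 2: the index of the open $\psi$-gap and scaling

**Part (b).** Everything has been proved with the integer $m$ of (41) in place of $p$; we must show $m=p$. The idea is to let $\tau$ vary with $p$ fixed and go to the uniform beam. On $(0,\alpha)$ the root in (14) is $-|\cdot|$. Substituting $t=\alpha\sigma$,
$$\theta(\alpha)=\frac S{\sqrt2}\int_0^1\frac{(\omega-\alpha\sigma)\,d\sigma}{\sqrt{\sigma(1-\sigma)(\beta-\alpha\sigma)}},\qquad0\le\frac{\omega-\alpha\sigma}{\sqrt{\beta-\alpha\sigma}}\le\sqrt{\beta-\alpha\sigma}\le\sqrt2, \tag{44}$$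
the bounds by (39) and $\beta\le2$. With $v=\sqrt{1-\tau}\sin\varphi$, (1) gives $ds=d\varphi/\sqrt{1+\tau-(1-\tau)\sin^2\varphi}$, and $v$ runs through four quarter periods in $S_0$, so
$$S=4p\int_0^{\pi/2}\frac{d\varphi}{\sqrt{1+\tau-(1-\tau)\sin^2\varphi}},\qquad S\omega=4p\int_0^{\pi/2}\frac{(1-(1-\tau)\sin^2\varphi)\,d\varphi}{\sqrt{1+\tau-(1-\tau)\sin^2\varphi}} .$$
These formulas are continuous in $\tau\in(0,1]$, and so are $\alpha,\beta$. The integrand in (44) is dominated by $\sqrt2\,(\sigma(1-\sigma))^{-1/2}$, so $\theta(\alpha)$ is continuous in $\tau\in(0,1)$. By (41) it takes values in $2\pi\mathbb Z$, so it is constant. As $\tau\to1$, $S\to4p\cdot\frac\pi2\cdot\frac1{\sqrt2}=\sqrt2\,\pi p$ and $\alpha,\beta,\omega\to1$. By dominated convergence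
$$\theta(\alpha)\to\pi p\int_0^1\frac{(1-\sigma)\,d\sigma}{\sqrt{\sigma}\,(1-\sigma)}=\pi p\int_0^1\sigma^{-1/2}d\sigma=2\pi p .$$
So $\theta(\alpha)=2\pi p$ for every $\tau$, and $m=p$. The formulas for $E$ and $F^+F^-$ are (36), the closed $\psi$-gaps are $-\mu_n^2$ with $\mu_n$ from (42), and the closed gaps are the $t_n^2$ of Section 12.

**Part (a).** One parameter $\tau$ fixes the ratio of the endpoints, and a dilation of $x$ fixes their size. Given $0>\nu_1>\nu_2$, put $q=(\nu_1/\nu_2)^{1/2}\in(0,1)$ and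
$$\alpha=\frac{2q}{1+q},\qquad\beta=\frac2{1+q},\qquad\tau=\sqrt{\alpha\beta}=\frac{2\sqrt q}{1+q}\in(0,1).$$
Then $1-\tau^2=\big(\frac{1-q}{1+q}\big)^2$, so $1\mp\sqrt{1-\tau^2}$ are this $\alpha$ and this $\beta$, and Theorem 1 (with the given $p$) yields a beam with open $\psi$-gap $(-\beta^2,-\alpha^2)$.

Now replace $a(x),\rho(x),b$ by $a(x/\ell),\rho(x/\ell),\ell b$ with $\ell>0$. The normalization is kept, because both sides of it are multiplied by $\ell$. If $u$ solves (6) with parameter $\lambda$, then $\tilde u(x)=u(x/\ell)$ solves the new equation with parameter $\ell^{-4}\lambda$ and has the same multiplier. So the new functions $A,B,E,F^\pm$ are the old ones evaluated at $\ell^4\lambda$. The products (10) and (11) keep their form, with all zeros multiplied by $\ell^{-4}$, with $c_F$ multiplied by $\ell^2$ and $c_E$ by $\ell^4$. Choose $\ell^4=\beta^2/|\nu_2|$. Since $\alpha=q\beta$, the endpoints become $-\beta^2\ell^{-4}=\nu_2$ and $-\alpha^2\ell^{-4}=q^2\nu_2=\nu_1$.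 $\blacksquare$

Hence the problem of Section 2 has an affirmative answer, with $N=0$, $M=1$, and any prescribed interval $(\nu_2,\nu_1)$ with $\nu_2<\nu_1<0$ as the single open $\psi$-gap.
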